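# Fundamental group schemes over Dedekind schemes and the bound $v_s(p)<p-1$

## 1. Finite flat groups, pointed torsors, and the scheme $\pi(X/B,x_0)$

**Dedekind schemes.** A Dedekind scheme $B$ is a connected, noetherian, normal scheme of dimension $\le 1$. Its function field is $K$. A codimension-1 point $s\in B$ has a discrete valuation ring $\mathcal O_{B,s}$ as local ring, with normalized valuation $v_s$, maximal ideal $\mathfrak m_s$ and residue field $k(s)$. *Examples:* the spectrum of a field (dimension 0, no codimension-1 points), $\operatorname{Spec}\mathbb Z$, $\operatorname{Spec}\mathbb Z[1/2]$. On $\operatorname{Spec}\mathbb Z$ at a prime $p$ we have $v_p(p)=1$. Over a Dedekind scheme, flat means torsion-free, locally on affine opens.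

**Finite flat group schemes.** These are $B$-group schemes $G\to B$ that are finite and flat. *Examples:* the constant group $(\mathbb Z/n)_B$, and $\mu_n=\operatorname{Spec}\mathcal O_B[z]/(z^n-1)$.

**Torsors.** Let $G$ be finite flat over $B$ and $X$ a $B$-scheme. A (right) $G$-torsor is an $X$-scheme $Y$ with a right action of $G$ such that $Y\times_BG\to Y\times_XY$, $(y,g)\mapsto(y,yg)$, is an isomorphism and $Y\to X$ has sections fppf-locally on $X$. Then $Y\to X$ is finite, flat and surjective. For an affine flat group that is a projective limit of finite flat ones we use the same definition with "fpqc" instead of "fppf". If only the isomorphism is required, we say *pseudo-torsor*. *Examples:* the trivial torsor $G_X=X\times_BG$; and the map $\mathbb G_m\to\mathbb G_m$, $z\mapsto z^n$, which is a $\mu_n$-torsor.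

**Pointed torsors.** Fix a connected $B$-scheme $X$ with a section $x_0:B\to X$. A *pointed torsor* is a triple $(Y,G,y_0)$ with $G$ finite flat over $B$, $Y\to X$ a $G$-torsor, and $y_0\in Y(B)$ over $x_0$. A *morphism* $(Y,G,y_0)\to(Y',G',y_0')$ is a pair $(\phi,\psi)$: a homomorphism $\phi:G\to G'$ and an $X$-morphism $\psi:Y\to Y'$ with $\psi(yg)=\psi(y)\phi(g)$ and $\psi(y_0)=y_0'$. *Examples:* for $X=\mathbb G_m$, $x_0=1$, the torsor $z\mapsto z^4$ with the point $z=1$ maps to the torsor $z\mapsto z^2$ with the point $z=1$ by $\psi(z)=z^2$, $\phi(\zeta)=\zeta^2$. The trivial torsor $G_X$ is pointed by $(x_0,1)$; we write $(G_X,G,1)$.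

**The fundamental group scheme.** We say that $\pi(X/B,x_0)$ *exists* if there are an affine flat $B$-group scheme $\pi=\pi(X/B,x_0)$ that is a projective limit of finite flat $B$-group schemes, a $\pi$-torsor $\widetilde X\to X$, and a point $\tilde x_0\in\widetilde X(B)$ over $x_0$, such that for every pointed torsor $(Y,G,y_0)$ there is exactly one pair $(\phi,\psi)$ consisting of a homomorphism $\phi:\pi\to G$ and a $\phi$-equivariant $X$-morphism $\psi:\widetilde X\to Y$ with $\psi(\tilde x_0)=y_0$.

*Example: $X=B$.* Take $\pi=1$, $\widetilde X=B$. For a pointed torsor $(Y,G,y_0)$ over $B$, the homomorphism $\phi:1\to G$ is unique, and $\psi:B\to Y$ must be the point $y_0$. So $\pi(B/B,\mathrm{id})=1$ exists over every $B$.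

We use the following textbook facts.

**Fact 1 (descent).** Let $X'\to X$ be faithfully flat and quasi-compact. A morphism out of $X'$ comes from a unique morphism out of $X$ if its two pullbacks to $X'\times_XX'$ agree. A closed subscheme of $X'$ whose two pullbacks to $X'\times_XX'$ agree is the preimage of a unique closed subscheme of $X$. Flatness of a morphism to $X$ can be checked after pullback to $X'$. If $X'\to X$ is a torsor, "the two pullbacks agree" means "invariant under the group".

**Fact 2 (quotients; SGA 3, Exp. V, Th. 4.1).** Let $H$ be a finite flat closed subgroup of a finite flat $B$-group $G$. The quotient sheaf $H\backslash G$ (or $G/H$) is represented by a finite flat $B$-scheme, and $G\to H\backslash G$ is an $H$-torsor. If $H$ is normal, the quotient is a group.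

**Fact 3 (EGA IV 18.12.6).** A finite monomorphism is a closed immersion.

**Fact 4 (flatness and generic fibres).** Let $Y$ be flat over $B$. (i) A closed subscheme of $Y$ with the same generic fibre as $Y$ equals $Y$. (ii) Two $B$-morphisms from $Y$ to a separated $B$-scheme that agree on $Y_K$ are equal. (iii) If $f:Y\to Z$ is a $B$-morphism, $Z'\subset Z$ is closed and $f_K$ lands in $Z'_K$, then $f$ lands in $Z'$.

For (i), work on affine opens: if $A'$ is torsion-free over $R$, then $A'\subset A'\otimes_RK$, so an ideal $I\subset A'$ with $I\otimes_R K=0$ is zero. For (ii) apply (i) to the equalizer, which is closed; for (iii) apply it to $f^{-1}(Z')$. Flatness is needed: in $\operatorname{Spec}(\mathbb Z\times\mathbb F_2)$ the closed subscheme $\operatorname{Spec}\mathbb Z$ has the same generic fibre as the whole scheme.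

**Fact 5 (limits).** Let $(G_i)$ be a cofiltered system of $B$-schemes affine over $B$, and $G$ of finite presentation over $B$. Since $B$ is noetherian, $\operatorname{Hom}_B(\varprojlim G_i,G)=\varinjlim\operatorname{Hom}_B(G_i,G)$.

## 2. The existence conjecture, and the bases where it looks easy

The problem we study is taken from ERRATUM FOR "HEIGHTS OF VECTOR BUNDLES AND THE FUNDAMENTAL GROUP SCHEME OF A CURVE" (doi:10.1215/00127094-2020-0065). It asks to prove or disprove the following.

**Conjecture.** Let $f:X\to B$ be a faithfully flat morphism locally of finite type with $X$ integral, endowed with a section $x_0:B\to X$. Then the fundamental group scheme $\pi(X/B,x_0)$ exists.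

In plain words: is there one pointed torsor, with profinite group, that maps in exactly one way to every pointed torsor with finite group?

For $X=B$ the answer is yes, as we saw. If $B$ is the spectrum of a field, every $B$-scheme is flat, so flatness of groups can never be an obstruction; Section 7 will give existence in this case. So the first case to worry about is $B=\operatorname{Spec}\mathbb Z$. We shall see that the conjecture is false there, and then determine exactly for which $B$ it is true.

## 3. The limit of all pointed torsors, and the kernel of $\mathbb Z/2\to\mu_2$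

The sensible first attempt is to define $\widetilde X$ as the limit of all pointed torsors. Such a limit behaves well if the category of pointed torsors is cofiltered: two objects must be dominated by a third, and two parallel arrows must be equalized by some arrow. The first condition is no problem: $Y_1\times_XY_2$ with the point $(y_1,y_2)$ is a pointed torsor under $G_1\times_BG_2$, and it maps to both.

Parallel arrows are the difficulty. Let $u:N\to H$ be a homomorphism of finite flat groups and $q:Y\to H_X$ a $u$-equivariant map of pointed torsors $(Y,N,y_0)\to(H_X,H,1)$. There is a second arrow: the trivial homomorphism together with $Y\to X\xrightarrow{1}H_X$. Their equalizer is the locus $\{q=1\}\subset Y$, and the group acting on it is $\ker u$. This kernel need not be flat.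

**The kernel over $\mathbb Z$.** Let $N=\operatorname{Spec}\mathbb Z[t]/(t^2+t)$ with the group law $t+t'+2tt'$. It has the two sections $t=0$ and $t=-1$, it is their disjoint union because $t$ and $t+1$ generate the unit ideal, and $(-1)+(-1)+2=0$. So $N=(\mathbb Z/2)_{\mathbb Z}$. The map $u:N\to\mu_2$, $t\mapsto1+2t$, sends $0\mapsto1$ and $-1\mapsto-1$. It is an isomorphism over $\mathbb Z[1/2]$. Its kernel is
$$\operatorname{Spec}\mathbb Z[t]/(t^2+t,\,2t)\cong\operatorname{Spec}(\mathbb Z\times\mathbb F_2),$$
because $\mathbb Z[t]/(t^2+t)\cong\mathbb Z\times\mathbb Z$ by $t\mapsto(0,-1)$, under which $2t\mapsto(0,-2)$. The kernel is not flat.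

**An attempted repair.** One can try to replace $\ker u$ by the closure of its generic fibre, which here is the trivial group. A torsor under the trivial group is $X$ itself. So the repair needs a map from $X$ to the equalizer, that is, a section $\sigma:X\to Y$ with $q\sigma=1$. Since $u$ is an isomorphism over $\mathbb Z[1/2]$, such a section exists over $\mathbb Z[1/2]$: there $q:Y\to H_X$ is an equivariant map of torsors with $u$ an isomorphism, hence an isomorphism. Whether it extends over the fibre at 2 depends on $X$, and this is where the attempt stops.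

The idea for the disproof is to turn this obstruction into a counterexample. First we show that if $\pi(X/B,x_0)$ exists, the section $\sigma$ is forced to exist. Then we build an $X$ on which it does not.

**Proposition 1.** Let $u:N\to H$ be a homomorphism of finite flat $B$-group schemes that is an isomorphism over $K$, and let $(u,q):(Y,N,y_0)\to(H_X,H,1)$ be a morphism of pointed torsors over $X$. If $\pi(X/B,x_0)$ exists, then $Y\to X$ has a section $\sigma$ with $q\sigma=1$.

*Proof.* Let $(\phi,\psi)$ be the morphism from $(\widetilde X,\pi,\tilde x_0)$ to $(Y,N,y_0)$.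

**Step 1: use uniqueness on $H_X$.** The pair $(u\phi,q\psi)$ and the pair consisting of the trivial homomorphism and $\widetilde X\to X\xrightarrow{1}H_X$ are both equivariant and both send $\tilde x_0$ to $(x_0,1)$. By uniqueness $u\phi=1$ and $q\psi=1$.

**Step 2: conclude that $\phi$ is trivial.** Since $u_K$ is an isomorphism, $\phi_K$ is trivial. As $\pi$ is flat over $B$ and $N$ is separated, Fact 4(ii) says that $\phi$ is trivial.

**Step 3: descend $\psi$ to $X$.** Now $\psi(xa)=\psi(x)\phi(a)=\psi(x)$ for $a\in\pi$, so $\psi$ is $\pi$-invariant. By Fact 1 for the $\pi$-torsor $\widetilde X\to X$, it comes from an $X$-morphism $\sigma:X\to Y$, which is a section of $Y\to X$. The maps $q\sigma$ and $1$ agree after composing with $\widetilde X\to X$, so they are equal. $\blacksquare$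

## 4. The scheme $w^2-1=4v$ over $\operatorname{Spec}\mathbb Z$ has no fundamental group scheme

Keep $u:N=(\mathbb Z/2)_{\mathbb Z}\to\mu_2$ from Section 3. We want an $N$-torsor that becomes trivial over $\mu_2$ but is not trivial.

**How to find $X$.** The equation $y^2+y=v$ defines an $N$-torsor wherever $1+4v$ is a unit, and $(1+2y)^2=1+4v$. The attached $\mu_2$-torsor is $z^2=1+4v$, and it becomes trivial once $1+4v$ is the square of a unit $w$. So we adjoin such a $w$ and nothing else:
$$X=\operatorname{Spec}A,\qquad A=\mathbb Z[w,w^{-1},v]/(w^2-1-4v),\qquad x_0:\ w=1,\ v=0.$$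

**Step 1: $X$ satisfies the hypotheses.** Modulo 2 the equation becomes $(w-1)^2\ne0$ in the domain $\mathbb F_2[w^{\pm1},v]$. If $2a=(w^2-1-4v)b$ in $\mathbb Z[w^{\pm1},v]$, then $b$ is zero modulo 2, say $b=2b'$, and $a=(w^2-1-4v)b'$. So 2 is a nonzerodivisor on $A$, and $A\subset A[1/2]=\mathbb Z[1/2][w^{\pm1}]$, because there $v=(w^2-1)/4$. Hence $A$ is a domain, torsion-free and so flat over $\mathbb Z$. Its fibres at primes $\ne2$ and at the generic point are $\mathbb G_m$, and
$$A/2A=\mathbb F_2[w^{\pm1},v]/((w-1)^2)\ne0.$$
So $X$ is integral, of finite type and faithfully flat over $\mathbb Z$. Moreover $w-1\notin2A$, since $w-1\ne0$ in $A/2A$.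

**Step 2: the pointed torsor.** Let $Y=\operatorname{Spec}A[y]/(y^2+y-v)$ with $N$ acting by $y\cdot t=y+t+2yt$. On $Y$ we have $(1+2y)^2=1+4v=w^2$, so $1+2y$ is a unit. Given two solutions $y,y'$ over an $A$-algebra, there is exactly one $t$ with $1+2y$ invertible and $y'=y+t(1+2y)$, namely $t=(y'-y)/(1+2y)$, and
$$t^2+t=\frac{(y'-y)(y'-y+1+2y)}{(1+2y)^2}=\frac{(y'-y)(y'+y+1)}{(1+2y)^2}=\frac{(y'^2+y')-(y^2+y)}{(1+2y)^2}=0.$$
The same computation read backwards shows that $y\cdot t$ is a solution when $y$ is. As $Y$ is free of rank 2 over $A$, it is an $N$-torsor. The point $y_0:y=0$ lies over $x_0$.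

**Step 3: the map to the trivial torsor.** Put $q(y)=(1+2y)/w$. Then $q^2=1$, $q(y\cdot t)=q(y)(1+2t)$ and $q(y_0)=1$. So $(u,q):(Y,N,y_0)\to(\mu_{2,X},\mu_2,1)$ is a morphism of pointed torsors.

**Step 4: contradiction.** If $\pi(X/\mathbb Z,x_0)$ existed, Proposition 1 would give $y\in A$ with $1+2y=w$. Then $w-1\in2A$, against Step 1. Hence $\pi(X/\mathbb Z,x_0)$ does not exist, and **the conjecture is false**. $\blacksquare$

*Remark.* Here the equalizer can be seen explicitly. The locus $q=1$ in $Y$ is
$$\operatorname{Spec}\mathbb Z[w^{\pm1},v,y]/(w^2-1-4v,\ y^2+y-v,\ w-1-2y)=\operatorname{Spec}\mathbb Z[y,(1+2y)^{-1}],$$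
because the first relation follows from the other two. This ring is regular, it is finite over $A$ since $y^2+y-v=0$, and it has the same fraction field as $A$. So the equalizer is the normalization of $X$. It is flat over $\mathbb Z$, but it is not a torsor over $X$: it is an isomorphism over $\mathbb Z[1/2]$ and not an isomorphism, since $y\notin A$.

## 5. The exact condition on the base

**Theorem.** Let $B$ be a Dedekind scheme with function field $K$. The following are equivalent.

* (a) For every integral $X$, faithfully flat and locally of finite type over $B$, with a section $x_0$, the scheme $\pi(X/B,x_0)$ exists.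
* (b) For all homomorphisms $G_1\to G_0\leftarrow G_2$ of finite flat $B$-group schemes, $G_1\times_{G_0}G_2$ is flat over $B$.
* (c) For every codimension-1 point $s\in B$ with residue characteristic $p>0$: $\operatorname{char}K=0$ and $v_s(p)<p-1$.

If (c) fails at $s$, there is a counterexample $X$ that is affine over $B$, is a relative hypersurface in $\mathbb G_m\times\mathbb A^1$ near $s$, and has $X_K=\mathbb G_{m,K}$. If (c) holds, $\pi(X/B,x_0)$ exists more generally for every reduced flat $B$-scheme $X$ with connected generic fibre $X_K$ and a section.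

*Examples.* If $\dim B=0$, condition (c) is empty, so (a) holds. Over $\mathbb Z[1/2]$ we have $v_p(p)=1<p-1$ for all $p\ge3$, so (a) holds. Over $\mathbb Z$ it fails at $p=2$, where $1<1$ is false. It fails over every $B$ with a codimension-1 point of residue characteristic 2, since then $\operatorname{char}K=2$ or $v_s(2)\ge1=p-1$. It fails over every one-dimensional $B$ of characteristic $p>0$.

We prove (a) ⇒ (c) in Section 6, (b) ⇒ (a) in Section 7 and (c) ⇒ (b) in Section 8.

## 6. When the bound fails: the hypersurface $w^p=1+\lambda^pv$

Suppose (c) fails at $s$, with residue characteristic $p>0$. Then $p\in\mathfrak m_s^{p-1}$; this includes the case $p=0$ in $K$. We imitate Section 4 with $2$ replaced by $p$ in the group and by a uniformizer $\lambda$ in the equations.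

**Step 1: choose coordinates on the base.** Let $\lambda$ be a uniformizer at $s$, and let $U=\operatorname{Spec}R\ni s$ be an affine open on which $\lambda$ is regular and vanishes only at $s$. Then $R/\lambda=\mathcal O_{B,s}/\lambda=k:=k(s)$. The element $p/\lambda^{p-1}\in K$ is regular at $s$ and away from $s$, so $p\in\lambda^{p-1}R$. (In Section 4: $U=B$, $\lambda=2$.)

**Step 2: build groups that degenerate $\mathbb G_m$ and $\mu_p$.** For $0\ne\mu\in R$ let
$$\mathcal G_\mu=\operatorname{Spec}R[t,(1+\mu t)^{-1}],\qquad\text{with group law } t+t'+\mu tt'.$$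
Since $1+\mu(t+t'+\mu tt')=(1+\mu t)(1+\mu t')$, this is well defined; the unit is $0$, the inverse of $t$ is $-t/(1+\mu t)$, and $a\mapsto1+\mu a$ is a homomorphism $\mathcal G_\mu\to\mathbb G_m$ that is an isomorphism over $R[1/\mu]$. *Example:* for $R=\mathbb Z$, $\mu=2$, the fibre of $\mathcal G_2$ at 2 is the additive group. Put
$$P(t)=\frac{(1+\lambda t)^p-1}{\lambda^p}=t^p+\sum_{i=1}^{p-1}\binom pi\lambda^{i-p}t^i .$$
For $1\le i\le p-1$ we have $\lambda^{p-i}\mid\lambda^{p-1}\mid p\mid\binom pi$, so $P\in R[t]$. This is where $p\in\lambda^{p-1}R$ is used. By definition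
$$1+\lambda^pP(t)=(1+\lambda t)^p.\tag{1}$$
Hence $P(t+t'+\lambda tt')=P(t)+P(t')+\lambda^pP(t)P(t')$: multiply by $\lambda^p$ and add 1, and both sides become $(1+\lambda t)^p(1+\lambda t')^p$. By (1), $1+\lambda^pP(t)$ is a unit when $1+\lambda t$ is. So $\Psi:\mathcal G_\lambda\to\mathcal G_{\lambda^p}$, $a\mapsto P(a)$, is a homomorphism. Let
$$N=\ker\Psi=\operatorname{Spec}R[t]/(P);$$
here $1+\lambda t$ is automatically a unit, since $(1+\lambda t)^p=1$. As $P$ is monic of degree $p$, $N$ is free of rank $p$. The map $u:N\to\mu_p$, $a\mapsto1+\lambda a$, is a homomorphism, and an isomorphism over $U\smallsetminus s$. For $p=\lambda=2$, $P=t^2+t$, as in Section 3.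

**Step 3: define $X$ over $U$ as the universal place where $v$ becomes a $p$-th power.** Let
$$A=R[w,w^{-1},v]/(F),\qquad F=w^p-1-\lambda^pv .$$
So $\operatorname{Spec}A$ parametrizes $v\in\mathcal G_{\lambda^p}$ together with a $p$-th root $w$ of $1+\lambda^pv$. Modulo $\lambda$, $F$ becomes $w^p-1=(w-1)^p\ne0$ in the domain $k[w^{\pm1},v]$. If $\lambda a=Fb$ in $R[w^{\pm1},v]$, then $b\equiv0$ modulo $\lambda$; write $b=\lambda b'$, so $a=Fb'$. Thus $\lambda$ is a nonzerodivisor on $A$, and $A\subset A[1/\lambda]=R[1/\lambda][w^{\pm1}]$. Hence $A$ is a domain, torsion-free and so flat over $R$, and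
$$A/\lambda A=k[w^{\pm1},v]/((w-1)^p)\ne0.\tag{2}$$
The point $x_0$ is $(w,v)=(1,0)$.

**Step 4: define the torsor over $U$.** Since $1+\lambda^pv=w^p$ is a unit, $v\in\mathcal G_{\lambda^p}(A)$. Its fibre under $\Psi$ is
$$Y_U=\Psi^{-1}(v)=\operatorname{Spec}A[y]/(P(y)-v);$$
here $1+\lambda y$ is automatically a unit, because $(1+\lambda y)^p=1+\lambda^pv=w^p$. It is free of rank $p$ over $A$, hence an fppf cover of $\operatorname{Spec}A$, over which it has a point. Two points of a fibre of the homomorphism $\Psi$ differ by a unique point of $N$. So $Y_U$ is an $N$-torsor, with action $y\cdot a=y+a+\lambda ya$. Define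
$$q:Y_U\to\mu_{p,X},\qquad q(y)=(1+\lambda y)/w .$$
Its $p$-th power is $w^p/w^p=1$, and $q(y\cdot a)=q(y)(1+\lambda a)=q(y)u(a)$. The point $y_0:y=0$ lies over $x_0$ since $P(0)=0$, and $q(y_0)=1$.

**Step 5: extend everything to $B$.** Over $B\smallsetminus s$ take $X=\mathbb G_m$ with coordinate $w$, $N=\mu_p$, $u=\mathrm{id}$, $Y=\{z^p=w^p\}$, $q=z/w$, $x_0:w=1$, $y_0:z=1$. Over $U\smallsetminus s$ the data of Steps 2–4 become these: $A[1/\lambda]=R[1/\lambda][w^{\pm1}]$, $u$ identifies $N$ with $\mu_p$, and $z=1+\lambda y$ identifies $P(y)=v$ with $z^p=w^p$. So they glue. The result $X\to B$ is affine, of finite type and faithfully flat, since all its fibres are nonempty by (2). The scheme $X$ is integral, being covered by two integral opens that meet. Its generic fibre is $\mathbb G_{m,K}$. We have a morphism of pointed torsors $(u,q):(Y,N,y_0)\to(\mu_{p,X},\mu_p,1)$, and $u$ is an isomorphism over $K$.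

**Step 6: contradiction.** If $\pi(X/B,x_0)$ exists, Proposition 1 gives a section $\sigma:X\to Y$ with $q\sigma=1$. Over $U$ this is an element $y\in A$ with $1+\lambda y=w$, so $w-1\in\lambda A$. By (2) this is false, because $w-1\ne0$ in $k[w^{\pm1},v]/((w-1)^p)$ as $p\ge2$. So (a) fails. This proves (a) ⇒ (c), with a counterexample of the form announced in the Theorem. $\blacksquare$

## 7. Flat fibre products of groups make the limit work

Assume (b). Let $X$ be reduced and flat over $B$, with $X_K$ connected, and with a section $x_0$. We prove that $\pi(X/B,x_0)$ exists.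

**Step 1: compare hypotheses.** By flatness, for $x\in X$ over $b\in B$ the map $\operatorname{Spec}\mathcal O_{X,x}\to\operatorname{Spec}\mathcal O_{B,b}$ is surjective. So every nonempty open of $X$ meets $X_K$, that is, $X_K$ is dense in $X$. In particular $X$ is connected. If $X$ is integral and flat with a section, then $X_K$ is nonempty and contains the generic point of $X$, so it is irreducible and hence connected. Thus (a) is covered.

**Step 2: set up the fibre product of two arrows.** We want fibre products in the category of pointed torsors. Let $(\alpha_i,f_i):(Y_i,G_i,y_i)\to(Y_0,G_0,y_0)$, $i=1,2$. Put $M=G_1\times_{G_0}G_2$, which is finite, and flat by (b), and $T=Y_1\times_{Y_0}Y_2$ with the point $(y_1,y_2)$ over $x_0$. If $(a_1,a_2)$ and $(b_1,b_2)$ are points of $T$ over the same point of $X$, write $b_i=a_ig_i$ with unique $g_i\in G_i$. From $f_1(a_1)=f_2(a_2)$ and $f_1(a_1)\alpha_1(g_1)=f_2(a_2)\alpha_2(g_2)$ we get $\alpha_1(g_1)=\alpha_2(g_2)$, since $G_0$ acts freely. So $T$ is a pseudo-torsor under $M$. What remains is to find sections of $T$ fppf-locally on $X$.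

**Step 3: measure the failure of a pair to lie in $T$.** Let $\Gamma=G_1\times_BG_2$ and $E=Y_1\times_XY_2$, a $\Gamma$-torsor on $X$. Define
$$\delta:E\to G_0,\qquad f_1(a_1)\,\delta(a_1,a_2)=f_2(a_2).$$
Then $T=\delta^{-1}(e)$. We have
$$f_2(a_2g_2)=f_1(a_1)\,\delta(a_1,a_2)\,\alpha_2(g_2)=f_1(a_1g_1)\,\alpha_1(g_1)^{-1}\delta(a_1,a_2)\,\alpha_2(g_2),$$
so $\delta$ is equivariant for the right action $h\cdot(g_1,g_2)=\alpha_1(g_1)^{-1}h\,\alpha_2(g_2)$ of $\Gamma$ on $G_0$. The stabilizer of $e$ is $M$.

**Step 4: the orbit of $e$ is a closed subscheme.** By Fact 2, $O=M\backslash\Gamma$ is finite flat over $B$ and $\Gamma\to O$ is an $M$-torsor. The orbit map $O\to G_0$, induced by $\gamma\mapsto e\cdot\gamma$, is a monomorphism, since $e\gamma=e\gamma'$ means $\gamma'\gamma^{-1}\in M$. It is finite, so by Fact 3 it is a closed immersion. The subscheme $O\subset G_0$ is $\Gamma$-stable. Hence $\delta^{-1}(O)\subset E$ is closed and $\Gamma$-stable, and by Fact 1 it equals $E\times_XX_1$ for a closed subscheme $X_1\subset X$.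

**Step 5: $X_1=X$.** The space $G_{0,K}$ is finite and discrete, so $O_K$ is open in it as a set, and $\delta^{-1}(O)_K$ is open in $E_K$. The map $E_K\to X_K$ is open and surjective, and $\delta^{-1}(O)_K$ is the preimage of $X_{1,K}$. So $X_{1,K}$ is open in $X_K$; it is also closed. It is nonempty: $f_1(y_1)=y_0=f_2(y_2)$, so $\delta(y_1,y_2)=e$ and $x_0$ factors through $X_1$. As $X_K$ is connected, $X_{1,K}=X_K$ as sets. As $X_K$ is dense in $X$ and $X_1$ is closed, $X_1=X$ as sets. As $X$ is reduced, $X_1=X$ as schemes.

**Step 6: local sections of $T$.** So $\delta$ maps $E$ into $O$. Fppf-locally on $X$ choose a section $\sigma$ of $E$ and, after refining the cover, a lift $\gamma\in\Gamma$ of $\delta\sigma\in O$, so that $e\cdot\gamma=\delta(\sigma)$. Then $\delta(\sigma\gamma^{-1})=\delta(\sigma)\cdot\gamma^{-1}=e$, so $\sigma\gamma^{-1}$ is a section of $T$. Hence $(T,M,(y_1,y_2))$ is a pointed torsor. A pair of morphisms from a pointed torsor to $(Y_1,G_1,y_1)$ and $(Y_2,G_2,y_2)$ with the same composite to $(Y_0,G_0,y_0)$ is the same as a morphism to it, because this holds for the groups, the schemes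 and the points. So it is the fibre product.

**Step 7: pass to the limit.** The category of pointed torsors is essentially small, since its objects are given by finite schemes over $B$ and $X$ with extra data. It has the final object $(X,1,x_0)$ and fibre products. Hence it has products, and equalizers: the equalizer of $a,b:S\to S'$ is the fibre product of $(a,b):S\to S'\times S'$ with the diagonal. So it is cofiltered. Let $(Y_i,G_i,y_i)_{i\in I}$ run over a small skeleton, and put
$$\pi=\varprojlim G_i,\qquad\widetilde X=\varprojlim Y_i,\qquad\tilde x_0=(y_i).$$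
All transition maps are affine. Filtered colimits of flat algebras are flat. Filtered colimits of faithfully flat algebras are faithfully flat, because modulo a maximal ideal each algebra in the system is nonzero, and then so is the colimit. So $\pi$ is affine and flat over $B$, $\widetilde X\to X$ is affine and faithfully flat, and
$$\widetilde X\times_X\widetilde X=\varprojlim(Y_i\times_XY_i)=\varprojlim(Y_i\times_BG_i)=\widetilde X\times_B\pi .$$
So $\widetilde X$ is a $\pi$-torsor with the point $\tilde x_0$ over $x_0$.

**Step 8: existence.** Every pointed torsor is isomorphic to some $(Y_i,G_i,y_i)$, and the projection is a morphism to it.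

**Step 9: every morphism comes from a finite level.** Let $(\phi,\psi)$ be a morphism from $(\widetilde X,\pi,\tilde x_0)$ to $(Y,G,y_0)$. By Fact 5, $\phi$ factors through a morphism of schemes $\phi_i:G_i\to G$. The two maps $G_i\times_BG_i\to G$, $(g,g')\mapsto\phi_i(gg')$ and $(g,g')\mapsto\phi_i(g)\phi_i(g')$, agree on $\pi\times_B\pi=\varprojlim(G_i\times_BG_i)$. By Fact 5 again they agree after pullback to some $G_j\times_BG_j$. So after changing $i$, $\phi_i$ is a homomorphism. Let $p_i:\widetilde X\to Y_i$ be the projection. The map
$$\widetilde X\times_BG_i\to Y_i\times_X\widetilde X,\qquad(x,g)\mapsto(p_i(x)g,x),$$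
is an isomorphism, so we may define $Y_i\times_X\widetilde X\to Y$ by $(p_i(x)g,x)\mapsto\psi(x)\phi_i(g)$. Let $a\in\pi$ have image $a_i\in G_i$. Replacing $x$ by $xa$ replaces $g$ by $a_i^{-1}g$, since $p_i(xa)a_i^{-1}g=p_i(x)g$, and
$$\psi(xa)\phi_i(a_i^{-1}g)=\psi(x)\phi(a)\phi_i(a_i)^{-1}\phi_i(g)=\psi(x)\phi_i(g).$$
By Fact 1 for the $\pi$-torsor $Y_i\times_X\widetilde X\to Y_i$, the map descends to an $X$-morphism $\psi_i:Y_i\to Y$ with $\psi_i(p_i(x)g)=\psi(x)\phi_i(g)$. Taking $g=1$ gives $\psi_ip_i=\psi$; then $\psi_i$ is $\phi_i$-equivariant, and $\psi_i(y_i)=\psi(\tilde x_0)=y_0$. So $(\phi,\psi)$ factors through the morphism $(\phi_i,\psi_i)$ of pointed torsors.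

**Step 10: uniqueness.** Two morphisms to $(Y,G,y_0)$ factor through finite levels, and then, as the category is cofiltered, through a common $(Y_k,G_k,y_k)$. The two resulting arrows $(Y_k,G_k,y_k)\to(Y,G,y_0)$ are equalized by some $(Y_l,G_l,y_l)\to(Y_k,G_k,y_k)$ with $l\in I$. The projection to level $k$ factors through level $l$, so the two morphisms are equal. $\blacksquare$

This proves (b) ⇒ (a) and also, once (c) ⇒ (b) is known, the last sentence of the Theorem.

## 8. Below the bound, fibre products of finite flat groups are flat

### 8.1. Reduction to a strictly henselian discrete valuation ring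

Let $G_1\to G_0\leftarrow G_2$ be as in (b), with (c) assumed. Flatness of $G_1\times_{G_0}G_2$ over $B$ is a condition at the points of $B$. At the generic point there is nothing to prove. At a codimension-1 point $s$ it can be checked after the faithfully flat base change from $\mathcal O_{B,s}$ to its strict henselization $R$. This is a discrete valuation ring with separably closed residue field, and a uniformizer of $\mathcal O_{B,s}$ stays a uniformizer, so $v(p)$ does not change. *Example:* the strict henselization of $\mathbb Z_{(p)}$ has residue field $\overline{\mathbb F}_p$ and uniformizer $p$.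

If the residue characteristic is 0, all fibres of finite flat $R$-groups are étale (Cartier), so these groups are étale over $R$. A morphism between étale $R$-schemes is étale, so $G_1\times_{G_0}G_2\to G_1$ is étale, and the fibre product is flat.

From now on $R$ is a strictly henselian discrete valuation ring with residue field $k$ of characteristic $p>0$, fraction field $K$ of characteristic 0, and $e=v(p)<p-1$. "Group" means finite flat $R$-group scheme unless a base is indicated; its order is its rank. Finite $K$-groups are étale (Cartier), so they are finite groups $G(\overline K)$ with Galois action; centres, images and invariants that are Galois-stable are defined over $K$. We use: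

**Fact 6 (closures).** Let $G$ be a group and $H_K\subset G_K$ a $K$-subgroup. Its closure $H=\operatorname{Spec}\mathcal O(G)/I$, $I=\ker(\mathcal O(G)\to\mathcal O(H_K))$, is a finite flat closed subgroup with generic fibre $H_K$; it is normal or commutative if $H_K$ is. If $G$ carries an action of a group $C$ and $H_K$ is $C_K$-stable, then $H$ is $C$-stable. Every finite flat closed subgroup is the closure of its generic fibre.

Indeed $\mathcal O(G)/I$ is finite and torsion-free. By Fact 4(iii), multiplication $H\times H\to G$, inversion $H\to G$, the unit section, conjugation $G\times H\to G$ and the action $C\times H\to G$ land in $H$, because the sources are flat and the generic fibres land in $H_K$. For commutativity use Fact 4(ii). The last assertion is Fact 4(i).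

**Fact 7 (connected component).** For a group $G$, the connected component $G^0$ of the unit section is a normal flat subgroup of $p$-power order, and $G/G^0$ is étale, hence constant since $R$ is strictly henselian. If $G^0=1$, then $G$ is étale. *Examples:* $(\mathbb Z/p)^0=1$, while $\mu_p^0=\mu_p$ since $\mu_{p,k}=\operatorname{Spec}k[z]/((z-1)^p)$.

**Fact 8 (extensions).** If $M$ is flat over $R$, $H\to M$ is a homomorphism (of affine group schemes) that is an fppf epimorphism, and its kernel $L$ is finite flat, then $H$ is flat. Indeed, over an fppf cover $M'\to M$ where a section exists, $H\times_MM'\cong L\times M'$ is flat over $M'$; so $H\to M$ is flat by Fact 1.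

### 8.2. Generic isomorphisms are isomorphisms

The map $u:\mathbb Z/2\to\mu_2$ over $\mathbb Z_2$ is generically an isomorphism without being one; there $e=1=p-1$. The bound $e<p-1$ is what excludes such maps, and the input is a theorem of Raynaud.

**Lemma 1 (Raynaud).** Let $\alpha:G\to H$ be a homomorphism of commutative groups of $p$-power order with $\alpha_K$ an isomorphism. Then $\alpha$ is an isomorphism.

*Proof.* By M. Raynaud, *Schémas en groupes de type $(p,\dots,p)$*, Bull. SMF 102 (1974), Th. 3.3.3: if $e<p-1$, a finite commutative $K$-group scheme killed by a power of $p$ has, up to isomorphism, at most one prolongation to a finite flat $R$-group scheme. The group $G_K\cong H_K$ has $p$-power order, so it is killed by a power of $p$, and $G$ and $H$ are both prolongations. So $G\cong H$ as schemes. This isomorphism is not known to be $\alpha$, but it shows that the discriminant ideals (of the trace forms) of $\mathcal O(G)$ and $\mathcal O(H)$ are equal. They are nonzero, since the generic fibres are étale. Let $d$ be the determinant of $\alpha^*:\mathcal O(H)\to\mathcal O(G)$ in $R$-bases. As $\alpha^*$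 becomes an isomorphism of $K$-algebras, it respects the trace forms, and $\operatorname{disc}\mathcal O(H)=d^2\operatorname{disc}\mathcal O(G)$. So $d$ is a unit. ∎

**Lemma 2.** Let $\alpha:G\to H$ be a homomorphism of groups with $\alpha_K$ an isomorphism. Then $\alpha$ is an isomorphism.

*Proof.* We remove commutativity by splitting off a centre. Induct on the order. If $G$ and $H$ are étale, then $\mathcal O(G)$ and $\mathcal O(H)$ are both the integral closure of $R$ in the same $K$-algebra, so $\alpha$ is an isomorphism.

Otherwise let $E\in\{G,H\}$ with $E^0\ne1$. The group $E^0_K$ is étale of $p$-power order, so its centre $D_K$ is nontrivial, commutative and of $p$-power order. It is normal in $E_K$, because it is characteristic in the normal subgroup $E^0_K$; and $E_K=G_K=H_K$ via $\alpha_K$. Let $D_G$, $D_H$ be the closures of $D_K$ in $G$ and $H$, normal by Fact 6. Then $\alpha$ maps $D_G$ to $D_H$, and $D_G\to D_H$ is an isomorphism by Lemma 1. By induction $G/D_G\to H/D_H$ is an isomorphism. A point of $\ker\alpha$ is trivial in $H/D_H$, hence in $G/D_G$, so it lies in $D_G$, and it is trivial. A point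 of $H$ agrees modulo $D_H$, fppf-locally, with the image of a point of $G$, and the discrepancy in $D_H$ comes from $D_G$. So $\alpha$ is an isomorphism of fppf sheaves. ∎

**Lemma 3.** Let $\alpha:G\to H$ be a homomorphism of groups. Then $\ker\alpha$ is flat, and $\alpha$ factors as a faithfully flat $G\to\alpha(G)$ followed by a closed immersion of a finite flat subgroup $\alpha(G)\subset H$.

*Proof.* Let $N'$ be the closure of $\ker\alpha_K$ in $G$, a normal subgroup, and $H'$ the closure of $\alpha_K(G_K)$ in $H$. By Fact 4, $\alpha$ is trivial on $N'$ and lands in $H'$. It induces $G/N'\to H'$, which is generically an isomorphism, hence an isomorphism by Lemma 2. So $\ker\alpha=N'$ and $\alpha(G)=H'$. ∎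

### 8.3. Why intersections need crossed homomorphisms

By Lemma 3, the problem (b) will reduce to this: if $H_1,H_2$ are finite flat closed subgroups of a group $G$, is $H_1\cap H_2$ flat? If $H_2$ is normal, the answer is immediate, since $H_1\cap H_2=\ker(H_1\to G/H_2)$ and Lemma 3 applies. If $H_2$ is not normal, $G/H_2$ is not a group and Lemma 3 says nothing about $H_1\to G/H_2$. The way around is to divide by a commutative normal subgroup $Z$ of $G$ and use induction for $G/Z$. What is left is the comparison of lifts from $G/Z$ to $H_1$ and to $H_2$, and this comparison is a crossed homomorphism.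

If a group $C$ acts by automorphisms on a commutative group $Z$, a *crossed homomorphism* is a morphism $c:C\to Z$ with $c(gh)=c(g)+g\,c(h)$. Then $c(1)=0$ and $c(g^{-1})=-g^{-1}c(g)$, and $c^{-1}(0)$ is a closed subgroup scheme of $C$. *Examples:* if $C$ acts trivially, these are the homomorphisms. For $z\in Z(R)$, $c(g)=gz-z$ is one, since $ghz-z=(gz-z)+g(hz-z)$.

**Lemma 4.** Let $C$ be a group acting by automorphisms on a commutative group $Z$ of $p$-power order, and let $c:C\to Z$ be a crossed homomorphism. Then the closed subgroup scheme $M=c^{-1}(0)\subset C$ is flat.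

*Proof.* Induct on the order of $Z$, for all $C$ at once. The case $Z=0$ is clear.

**Step 1: reduce to irreducible $Z_K$.** Suppose $Z_K$ has a proper nonzero $C_K$-stable $K$-subgroup. Its closure $Z'$ is $C$-stable. By induction the zero locus $M''$ of the crossed homomorphism $C\to Z/Z'$ is a finite flat group. On $M''$ the map $c$ takes values in $Z'$, and $M$ is the zero locus of $c|_{M''}:M''\to Z'$. This is flat by induction. So assume $Z_K\ne0$ has no such subgroup.

**Step 2: $C^0$ acts trivially.** The $p$-group $C^0(\overline K)$ has nonzero invariants on the nonzero $p$-group $Z(\overline K)$. These are stable under $C(\overline K)$, as $C^0$ is normal, and under Galois. By Step 1 they are everything. So $C^0_K$ acts trivially on $Z_K$, and $C^0$ acts trivially on $Z$ by Fact 4(ii). Hence $c|_{C^0}$ is a homomorphism. By Lemma 3 its kernel and its image $J\subset Z$ are finite flat.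

**Step 3: $J=0$ or $J=Z$.** For $g\in C$, $x\in C^0$,
$$c(gxg^{-1})=c(g)+g\,c(x)+gx\,c(g^{-1})=c(g)+g\,c(x)-gxg^{-1}c(g)=g\,c(x),$$
because $gxg^{-1}\in C^0$ acts trivially. Points of $J$ are fppf-locally of the form $c(x)$, so $J$ is $C$-stable. By Step 1, $J_K=0$ or $J_K=Z_K$, and so $J=0$ or $J=Z$ by Fact 6.

**Step 4: the case $J=0$.** For $x\in C^0$, $c(gx)=c(g)+g\,c(x)=c(g)$. So $c$ factors through $\bar c:Q=C/C^0\to Z$, where $Q$ is constant, and $M$ is the preimage of $\bar c^{-1}(0)$ under the flat map $C\to Q$. For $q\in Q(R)$, one for each component of $Q$, let $V_q\subset\operatorname{Spec}R$ be the closed subscheme where $\bar c(q)=0$. Choose $n$ with $p^nZ=0$ (it exists for $Z_K$, hence for $Z$ by Fact 4), and consider the homomorphism $(\mathbb Z/p^n)_R\to Z$, $1\mapsto\bar c(q)$. Its kernel is flat by Lemma 3. The part of the kernel over the component $1$ of $(\mathbb Z/p^n)_R$ is open in the kernel, and it is $V_q$. So $V_q$ is flat. Hence $\bar c^{-1}(0)=\bigsqcup_qV_q$ is flat, and so is $M$.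

**Step 5: the case $J=Z$.** Now $c|_{C^0}:C^0\to Z$ is an fppf epimorphism. For a local section $g$ of $C$ there is, fppf-locally, $x\in C^0$ with $c(x)=-g^{-1}c(g)$, and then $c(gx)=c(g)+g\,c(x)=0$. Since $g$ and $gx$ have the same image in $C/C^0$, the map $M\to C/C^0$ is an fppf epimorphism. Its kernel is $\ker(c|_{C^0})$, finite flat by Step 2. By Fact 8, $M$ is flat. ∎

### 8.4. Intersections and fibre products

**Lemma 5.** Let $H_1,H_2$ be finite flat closed subgroups of a group $G$. Then $H_1\cap H_2$ is flat.

*Proof.* Induct on the order of $G$. If $G$ is étale, it is constant. A flat closed subscheme of $\operatorname{Spec}R$ is empty or everything, so flat closed subschemes of $G$ are unions of components, and the claim is clear. Otherwise $G^0\ne1$.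

**Step 1: divide by a commutative normal subgroup.** Let $Z$ be the closure of the centre of $G^0_K$. As in Lemma 2, it is a nontrivial commutative normal subgroup of $G$ of $p$-power order. Let $\overline H_i$ be the image of $H_i$ in $G/Z$, a finite flat closed subgroup by Lemma 3. By induction $C:=\overline H_1\cap\overline H_2$ is flat. Replace $H_i$ by $H_i\times_{\overline H_i}C$, which is flat over $C$ because $H_i\to\overline H_i$ is flat, and replace $G$ by the preimage of $C$, which is flat over $C$ too. This does not change $H_1\cap H_2$, since its points map to $C$. Now $G/Z=C$, both maps $H_i\to C$ are faithfully flat, and $Z$ is still commutative, normal and of $p$-power order.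

**Step 2: remove the ambiguity of lifts.** Let $Z_i=H_i\cap Z=\ker(H_i\to C)$, flat. It is normalized by $H_i$, and by $Z$ since $Z$ is commutative. Since $H_i\to G/Z$ is an fppf epimorphism, $G=H_iZ$, so $Z_i$ is normalized by $G$. Write $Z$ additively when convenient. Let $W=Z_1+Z_2$ be the image of $Z_1\times Z_2\to Z$, finite flat by Lemma 3. It is stable under conjugation by $G$. Conjugation of $G$ on $Z$ is trivial on $Z$, so $C=G/Z$ acts on $Z$ and on $Z/W$.

**Step 3: compare the lifts.** For $h\in C$ choose, fppf-locally, lifts $h_i\in H_i$ and write $h_1=zh_2$ with $z\in Z$. Other lifts are $ah_1$, $bh_2$ with $a\in Z_1$, $b\in Z_2$, and $ah_1=(azb^{-1})(bh_2)$; so the class $c(h)$ of $z$ in $Z/W$ is independent of the choices. It defines a morphism $c:C\to Z/W$. From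
$$h_1h_1'=zh_2z'h_2'=z\,(h_2z'h_2^{-1})\,h_2h_2'$$
we get $c(hh')=c(h)+h\,c(h')$. So $c$ is a crossed homomorphism, and by Lemma 4 $M=c^{-1}(0)\subset C$ is flat.

**Step 4: $H_1\cap H_2$ is an extension of $M$.** A point of $H_1\cap H_2$ can serve as both lifts of its image, with $z=1$; so $H_1\cap H_2\to C$ lands in $M$. Conversely, if $h\in M$, then fppf-locally $z=z_1z_2$ with $z_i\in Z_i$, so $h_1=z_1z_2h_2$, and $z_1^{-1}h_1=z_2h_2$ lies in $H_1\cap H_2$ and maps to $h$. So $H_1\cap H_2\to M$ is an fppf epimorphism with kernel $Z_1\cap Z_2=\ker(Z_1\to Z/Z_2)$, which is flat by Lemma 3. By Fact 8, $H_1\cap H_2$ is flat. ∎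

**(c) ⇒ (b).** Let $\alpha_i:G_i\to G_0$, $i=1,2$, be homomorphisms of groups over $R$. By Lemma 3, $H_i=\alpha_i(G_i)\subset G_0$ is a finite flat closed subgroup and $G_i\to H_i$ is faithfully flat. By Lemma 5, $H=H_1\cap H_2$ is flat. If $\alpha_1(g_1)=\alpha_2(g_2)$, this common value lies in $H$; so
$$G_1\times_{G_0}G_2=\alpha_1^{-1}(H)\times_H\alpha_2^{-1}(H).$$
Each $\alpha_i^{-1}(H)=G_i\times_{H_i}H\to H$ is flat. So the fibre product is flat over $H$, hence over $R$. With 8.1 this proves (c) ⇒ (b). Together with (a) ⇒ (c) from Section 6 and (b) ⇒ (a) from Section 7, the Theorem is proved. $\blacksquare$
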